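
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Five-colorings of locally planar even triangulations\\ with a single vertex of color 5 and few of color 4}


\begin{abstract}
We show that for every $k$ and every $\varepsilon>0$, each $5$-chromatic even triangulation $G$ on the nonorientable surface of genus $k$ whose representativity is large enough in terms of $k$ and $\varepsilon$ has a $5$-coloring in which color $5$ is used once and color $4$ at most $\varepsilon|G|$ times. The proof represents the obstruction to bipartiteness of an even-sided map by a closed curve running through few vertices, and uses a double cover to choose that curve so that its vertices contain at most one adjacent pair. We also show that color $4$ must be used at least $\frac12\mathrm{rep}(G)-1$ times, that the required representativity grows at least like $1/\varepsilon$, and that on the projective plane an explicit bound of order $1/\varepsilon$ suffices.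
\end{abstract}

\section{The question and the results}

\subsection{Even triangulations and their colorings}

A \emph{map} on a surface is a fixed embedding of a graph on it. A \emph{triangulation} (respectively \emph{quadrangulation}) is a map in which every face is bounded by a $3$-cycle (respectively $4$-cycle); a triangulation is \emph{even} if all its vertices have even degree. An \emph{even-sided map} is a map in which every face has a boundary walk of even length; its faces are understood to be open discs. A simple closed curve on a surface is \emph{essential} if it does not bound a closed $2$-cell, and the \emph{representativity} $\mathrm{rep}(G)$ of a map $G$ is the minimum number of points of $G$ met by an essential simple closed curve. We write $|G|$ for the number of vertices of $G$, and $\mathbb N_k$ for the nonorientable surface of genus $k$. A \emph{$k$-coloring} of $G$ is a map $c:V(G)\to\{1,\dots,k\}$ with $c(x)\ne c(y)$ for every edge $xy$, and $G$ is \emph{$k$-chromatic} if $k$ is the least number for which such a coloring exists.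

Evenness is the local condition for $3$-colorability of a triangulation: the colors on one triangle force those on each neighboring triangle, and around a vertex they close up consistently exactly when its degree is even. What remains is a global obstruction, living on the noncontractible curves of the surface. If the representativity is large, there is room for many parallel copies of such a curve, and one may hope to pay for the obstruction along copies that are thin compared with $|G|$, so that all colors beyond the third are used rarely. On orientable surfaces this is so:
\begin{itemize}
\item[(d)] for every orientable surface $\mathbb S_g$, $g>0$, and every $\varepsilon>0$ there is $R(g,\varepsilon)$ such that every even triangulation $G$ on $\mathbb S_g$ with $\mathrm{rep}(G)\ge R(g,\varepsilon)$ has a $4$-coloring with one color class of at most $\varepsilon|G|$ vertices.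
\end{itemize}
On $\mathbb N_k$ the following is known. ``Locally planar'' means that the representativity is at least a sufficiently large constant depending only on $k$. The \emph{face subdivision} of an even-sided map $H$ is obtained by adding one vertex in each face and joining it to all vertices on the boundary of that face (once for each occurrence on the boundary walk).
\begin{itemize}
\item[(a)] Every locally planar even triangulation on $\mathbb N_k$ is $5$-colorable, and this is best possible.
\item[(b)] A locally planar even triangulation $G$ on $\mathbb N_k$ is $5$-chromatic if and only if $G$ is the face subdivision of some even-sided map $H$ that contains a $4$-chromatic quadrangulation $H'$ as a subgraph.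
\item[(c)] Consequently, such a $G$ has a vertex $v$, which can be chosen from $V(H)$, such that $G-v$ is $4$-colorable.
\end{itemize}
We write $R_0(k)$ for a constant such that (b) holds whenever $\mathrm{rep}(G)\ge R_0(k)$. Of these four facts only (b) is used below.

By (c), a fifth color, when needed at all, is needed at one vertex only. This gives no control over color $4$. The following question is posed in \cite{source}: does every locally planar $5$-chromatic even triangulation $G$ on $\mathbb N_k$ have a $5$-coloring $c$ with $|c^{-1}(5)|=1$ and $|c^{-1}(4)|=\varepsilon|G|$? Here $|c^{-1}(4)|=\varepsilon|G|$ is read as $|c^{-1}(4)|\le\varepsilon|G|$, and, as in (d), local planarity is meant quantitatively: the bound on the representativity may depend on $k$ and $\varepsilon$. The answer is yes.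

\begin{theorem}\label{thm:main}
For every $k\ge1$ and $\varepsilon>0$ there is $R(k,\varepsilon)$ such that every $5$-chromatic even triangulation $G$ on $\mathbb N_k$ with $\mathrm{rep}(G)\ge R(k,\varepsilon)$ has a $5$-coloring $c$ with $|c^{-1}(5)|=1$ and $|c^{-1}(4)|\le\varepsilon|G|$. Moreover, the vertex colored $5$ has exactly one neighbor colored $4$.
\end{theorem}

\subsection{What has to be deleted from $H$}

Let $G$ be the face subdivision of $H$ and let $F$ be the set of face vertices. No two of them are adjacent, so $F$ can be one color class. The rest of $G$ is $H$, and the task is to delete from $H$ a small set $X$ so that $H-X$ is bipartite and $X$ is as close to independent as possible.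

Homology and cohomology have $\mathbb Z_2$ coefficients unless stated otherwise, and $\alpha\cdot\beta$ is the mod $2$ intersection number of $\alpha,\beta\in H_1(S)$. Since all faces of $H$ are even, the cochain equal to $1$ on every edge of $H$ is a cocycle. Let $w=w_H\in H^1(S)$ be its class; it measures parity:
\[
 w(W)\equiv \text{length of }W \pmod 2\qquad\text{for every closed walk $W$ of }H ,
\]
so $H$ is bipartite if and only if $w=0$. Let $\delta\in H_1(S)$ be the Poincar\'e dual of $w$, so that $w(\zeta)=\zeta\cdot\delta$ for every closed curve $\zeta$. Then
\begin{equation}\label{eq:square}
 w(\delta)=\delta\cdot\delta=w^2\in H^2(S)=\mathbb Z_2 .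
\end{equation}
An odd closed walk of $H$ thus meets every closed curve of class $\delta$. If such a curve meets $H$ only in vertices of a set $X\subseteq V(H)$, then $H-X$ is bipartite. This suggests looking for a thin curve of class $\delta$. If $\delta\cdot\delta=1$, however, this curve must cross every push-off of itself, and the crossing can show up as an adjacent pair in $X$. The following theorem says that nothing worse need happen.

\begin{theorem}\label{thm:A}
Let $S$ be a surface other than the sphere and $\varepsilon>0$. There is $R_A(S,\varepsilon)$ such that for every even-sided map $H$ on $S$ whose face subdivision $G$ is a triangulation with $\mathrm{rep}(G)\ge R_A(S,\varepsilon)$ there is $X\subseteq V(H)$ with $|X|\le\varepsilon|G|$, with $H-X$ bipartite, and with at most one pair of vertices of $X$ adjacent in $H$. If $w_H^2=0$, then $X$ can be chosen independent.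
\end{theorem}

\begin{proof}[Proof of Theorem \ref{thm:main} from Theorem \ref{thm:A}]
Let $R(k,\varepsilon)=\max\{R_A(\mathbb N_k,\varepsilon),R_0(k)\}$. By (b), $G$ is the face subdivision of an even-sided map $H$. Take $X$ from Theorem \ref{thm:A} and let $F$ be the set of face vertices. If $X$ were independent, then color $1$ on $F$, colors $2,3$ on $H-X$ and color $4$ on $X$ would give a $4$-coloring of $G$, a contradiction. So exactly one pair $v,v'\in X$ is adjacent. Use color $1$ on $F$, colors $2,3$ on $H-X$, color $4$ on $X\setminus\{v\}$ and color $5$ on $v$. The only neighbor of $v$ of color $4$ is $v'$.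
\end{proof}

\subsection{How small can color 4 be?}

Call $R$ \emph{valid for $(k,\varepsilon)$} if every $5$-chromatic even triangulation $G$ on $\mathbb N_k$ with $\mathrm{rep}(G)\ge R$ has a $5$-coloring $c$ with $|c^{-1}(5)|=1$ and $|c^{-1}(4)|\le\varepsilon|G|$.

\begin{theorem}\label{thm:C}
Let $G$ be a non-$3$-colorable even triangulation of a surface other than the sphere, and let $Y\subseteq V(G)$ be such that $G-Y$ is $3$-colorable. Then $|Y|\ge\frac12\mathrm{rep}(G)$. In particular, every $5$-coloring $c$ with $|c^{-1}(5)|=1$ of a $5$-chromatic even triangulation $G$ on $\mathbb N_k$ has $|c^{-1}(4)|\ge\frac12\mathrm{rep}(G)-1$, so $\varepsilon|G|$ in Theorem~\ref{thm:main} cannot be replaced by a constant.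
\end{theorem}

\begin{corollary}\label{cor:order}
For each $k$ there are $c_k,\varepsilon_k>0$ such that every $R$ valid for $(k,\varepsilon)$ with $0<\varepsilon<\varepsilon_k$ satisfies $R\ge c_k/\varepsilon$.
\end{corollary}

\begin{theorem}\label{thm:D}
Let $H$ be a non-bipartite even-sided map on the projective plane $\mathbb N_1$ whose face subdivision $G$ is a triangulation; put $n=|G|$ and $r=\mathrm{rep}(G)$. Then there is $X\subseteq V(H)$ with $|X|\le\frac{3n-3}{2r}$, with $H-X$ bipartite, and with at most one pair of vertices of $X$ adjacent in $H$. Consequently, every $5$-chromatic even triangulation $G$ on $\mathbb N_1$ with $r\ge R_0(1)$ has a $5$-coloring $c$ in which color $5$ is used once, at a vertex with exactly one neighbor of color $4$, and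
\[
 \frac r2-1\ \le\ |c^{-1}(4)|\ \le\ \frac{3n-3}{2r}-1 ,
\]
so $\max\{R_0(1),\,3/(2\varepsilon)\}$ is valid for $(1,\varepsilon)$. By Corollary~\ref{cor:order} this is of the right order $\Theta(1/\varepsilon)$ as $\varepsilon\to0$.
\end{theorem}

Section~\ref{sec:example} shows the idea on the smallest example. Section~\ref{sec:cover} turns it into two combinatorial lemmas in a double cover. Section~\ref{sec:minor} supplies thin curves by means of surface minors, and Section~\ref{sec:proofA} proves Theorem~\ref{thm:A}. Sections~\ref{sec:lower}--\ref{sec:pp} contain the proofs of Theorem~\ref{thm:C}, Corollary~\ref{cor:order} and Theorem~\ref{thm:D}.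

\section{Conventions, and an example on the projective plane}\label{sec:example}

\subsection{Conventions}

Surfaces are closed and connected; graphs are finite and may have parallel edges (a $2$-cycle counts as a cycle); all embeddings are piecewise linear. A triangulation has no loops, since every edge lies on a face bounded by a $3$-cycle. Since the faces of an even-sided map are open discs, the map is the $1$-skeleton of a cell structure of $S$ and in particular is connected. Unless stated otherwise, $G$ denotes the face subdivision of an even-sided map $H$ on a surface $S$, we assume that $G$ is a triangulation, and $F$ is the set of face vertices. Every triangle of $G$ then has exactly one vertex in $F$, and its opposite side is an edge of $H$. The triangulation $G$ is even: a vertex $v$ of $H$ has degree $2\deg_H(v)$ in $G$, and a face vertex has the length of its face as degree. For a subgraph $Y$ of $G$, let $N[Y]$ be the set of the vertices of $Y$ and all their neighbors in $G$.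

We use three standard facts on $H_1(S)$: the intersection form is nondegenerate, disjoint closed curves have intersection number $0$, and a simple closed curve of class $\alpha$ is one-sided (has a M\"obius band neighborhood) if $\alpha\cdot\alpha=1$ and two-sided (has an annulus neighborhood) if $\alpha\cdot\alpha=0$.

\begin{lemma}\label{lem:cut}
Let $X\subseteq V(H)$, and let $\zeta$ be a closed walk of class $\delta$ in $G$, all of whose edges join a vertex of $X$ to a vertex of $F$. Then $H-X$ is bipartite.
\end{lemma}

\begin{proof}
The curve $\zeta$ meets $H$ only in $X$. An odd closed walk $W$ in $H-X$ would be disjoint from $\zeta$, so $0=W\cdot\delta=w(W)=1$, a contradiction.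
\end{proof}

\subsection{The hemicube and its refinements}\label{subsec:hemicube}

Let $m\ge1$ be odd. Divide each face of the cube $[0,m]^3$ into an $m\times m$ grid of unit squares, and let $\tilde H$ be the resulting quadrangulation of the sphere. The antipodal map $\sigma(x,y,z)=(m-x,m-y,m-z)$ acts on it; the quotient is a quadrangulation $H$ of the projective plane with $3m^2$ faces and, by Euler's formula, $3m^2+1$ vertices. Color a vertex of $\tilde H$ black if $x+y+z$ is even and white otherwise. This is a proper $2$-coloring, and since $3m$ is odd, \emph{$\sigma$ interchanges black and white}. So each vertex of $H$ has exactly one black lift and one white lift, and a closed walk of H is odd exactly when its lift joins some $x$ to $\sigma x$, that is, when it is noncontractible.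

For $m=1$ we have $H=K_4$ with three quadrilateral faces, each containing all four vertices. The face subdivision $G$ contains $K_5$. Start at the top face $g_0$ of the cube, go to a black corner $b_1$ of it, to a side face $g_1$ containing $b_1$, to the black corner $b_2$ of $g_1$ on the bottom, and to the bottom face $\sigma g_0$. Projected to the projective plane this is a closed noncontractible curve through two faces and two vertices. These two vertices form $X$; they are adjacent, and $H-X$ is a single edge.

Now let $m\ge3$. The four side faces of the cube form a belt with coordinates $(s,z)$, where $s$ is taken modulo $4m$ and $0\le z\le m$. We choose $s$ so that black means $s+z$ even; then $\sigma(s,z)=(s+2m,m-z)$. Let $b_s=(s,z_s)$ for $1\le s\le 2m$, where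
\[
 z_s=s \ \text{ for } s\le m-1,\qquad z_s=m-1 \ (s\text{ even}),\quad z_s=m-2 \ (s\text{ odd})\quad\text{for } s\ge m-1 .
\]
All $b_s$ are black, because $m-1$ is even, and $1\le z_s\le m-1$. Consecutive ones are opposite corners of a unit square $g_s$; the first one, $b_1=(1,1)$, is a corner of $g_0=[0,1]\times[0,1]$; the last one, $b_{2m}=(2m,m-1)$, is a corner of $\sigma g_0=[2m,2m+1]\times[m-1,m]$. See Figure~\ref{fig:belt}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[gray!55] (0,0) grid (7,3);
\draw[thick] (0.5,0.5)--(1,1)--(1.5,1.5)--(2,2)--(2.5,1.5)--(3,1)--(3.5,1.5)--(4,2)--(4.5,1.5)--(5,1)--(5.5,1.5)--(6,2)--(6.5,2.5);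
\draw[very thick,dashed] (0,1)--(1,1) (6,2)--(7,2);
\foreach \x/\y in {1/1,2/2,3/1,4/2,5/1,6/2} \fill (\x,\y) circle (2.6pt);
\foreach \x/\y in {0/1,7/2} \filldraw[fill=white,thick] (\x,\y) circle (2.6pt);
\foreach \x/\y in {0.5/0.5,1.5/1.5,2.5/1.5,3.5/1.5,4.5/1.5,5.5/1.5,6.5/2.5} \fill (\x-0.06,\y-0.06) rectangle (\x+0.06,\y+0.06);
\node[below] at (0.5,0.42) {$g_0$};
\node[above] at (6.5,2.55) {$\sigma g_0$};
\node[below right] at (1,1) {$b_1$};
\node[above] at (2,2.05) {$b_2$};
\node[above left] at (6,2.02) {$b_6$};
\node[left] at (-0.1,1) {$\sigma b_6$};
\node[right] at (7.1,2) {$\sigma b_1$};
\end{tikzpicture}
\caption{Columns $0$ to $7$ of the belt (12 columns, 3 rows of squares) of the cube $[0,3]^3$. The chain from the square $g_0$ to its antipode $\sigma g_0$ alternates between squares and black vertices (dots). White circles are antipodes of chain vertices. The two dashed edges, exchanged by $\sigma$, are the only edges joining a chain vertex to the antipode of a chain vertex.}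
\label{fig:belt}
\end{figure}

Let $X$ be the set of the projections of the $b_s$. The chain projects to a noncontractible closed curve through face vertices and $X$ only. Every odd closed walk of $H$ is noncontractible and hence meets this curve, so $H-X$ is bipartite. When are the projections of $b_i$ and $b_j$ adjacent in $H$? Two black vertices are not adjacent, so this happens exactly if $b_i$ is adjacent to $\sigma b_j$. As $0<z_s<m$, all neighbors of $b_i$ lie in the belt, in columns differing by at most $1$ from column $i$. Now $b_i$ is in one of the columns $1,\dots,2m$ and $\sigma b_j$ in one of the columns $2m+1,\dots,4m$. So either the columns are $2m$ and $2m+1$, and $(i,j)=(2m,1)$, or they are $1$ and $4m\equiv0$, and $(i,j)=(1,2m)$. This is one pair only. It is indeed adjacent, since $\sigma b_1=(2m+1,m-1)$ is next to $b_{2m}$. Giving color $5$ to one vertex of this pair, we have a $5$-coloring of the face subdivision with one vertex of color $5$ and $2m-1$ vertices of color $4$, out of $6m^2+1$ vertices in all.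

Three features of this example carry over: in the double cover, the curve uses face vertices and black vertices only; its black vertices are adjacent to their antipodal images only where its end comes back next to the image of its beginning; and it is thin compared with the surface.

\section{Chains in the double cover}\label{sec:cover}

\subsection{The cover and white elimination}

Assume $w\ne0$. Then $w$, viewed as a homomorphism $\pi_1(S)\to\mathbb Z_2$, defines a connected double cover $\pi:\tilde S\to S$ with deck involution $\sigma$; a closed curve in $S$ lifts to a closed curve if $w$ is $0$ on it, and to a curve joining a point to its image under $\sigma$ if $w$ is $1$ on it. Put $\tilde H=\pi^{-1}(H)$, $\tilde G=\pi^{-1}(G)$ and $\tilde F=\pi^{-1}(F)$.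

A closed walk in $\tilde H$ projects to a closed walk $W$ with $w(W)=0$, hence has even length, so $\tilde H$ is bipartite. It is connected, being the $1$-skeleton of a cell structure of $\tilde S$. Color it black/white. A path in $\tilde H$ from $x$ to $\sigma x$ projects to a closed walk with $w=1$, so it has odd length. Hence \emph{$\sigma$ interchanges black and white}, and each vertex of $H$ has exactly one black lift and exactly one white lift. The three classes black, white and $\tilde F$ form a proper $3$-coloring of $\tilde G$; in particular, an edge of $\tilde G$ with no white end joins a black vertex to a vertex of $\tilde F$.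

The curves delivered by topology will be arbitrary walks in $G$. The following lemma replaces them by walks through $\tilde F$ and black vertices, at the price of passing to neighbors.

\begin{lemma}[white elimination]\label{lem:white}
Let $\tilde\zeta$ be a walk in $\tilde G$ with non-white ends. There is a walk $\tilde\zeta'$ without white vertices, homotopic to $\tilde\zeta$ relative to its ends, whose vertices are vertices of $\tilde\zeta$ or neighbors of white vertices of $\tilde\zeta$. The vertices of $\tilde\zeta'$ alternate between black and $\tilde F$. The same holds, with free homotopy, for closed walks of positive length.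
\end{lemma}

\begin{proof}
No two consecutive vertices are white. Let $x,u,x'$ be consecutive on $\tilde\zeta$ with $u$ white, and let $a,a'$ be the edges used at $u$. Replace this part by the walk that follows the sides opposite to $u$ of the consecutive triangles at $u$, from $a$ to $a'$ in the rotation at $u$ (the trivial walk if $a=a'$). The two parts are homotopic across these triangles, and the new vertices are neighbors of $u$, hence not white. Doing this for all white vertices gives $\tilde\zeta'$; it alternates because every edge without white end joins a black vertex to $\tilde F$. A closed walk of positive length has a non-white vertex; base it there.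
\end{proof}

\subsection{Confined sets and chains}

\begin{definition}
For $B\subseteq V(H)$ let $L(B)$ be the subgraph of $G$ formed by all edges of $G$ with at least one end in $B$. The set $B$ is \emph{confined} if every closed walk in $L(B)$ has homology class $0$ or $\delta$.
\end{definition}

\begin{definition}
A \emph{$B$-chain of size $p\ge1$} is a walk
\[
 g_0,b_1,g_1,b_2,\dots,b_p,g_p
\]
in $\tilde G$ with $g_i\in\tilde F$, with $b_i$ black, $\pi(b_i)\in B$, and with $g_p=\sigma g_0$.
\end{definition}

A $B$-chain projects to a closed walk in $L(B)$ on which $w=1$. Confinement forces the class of this walk to be $\delta$, as Lemma~\ref{lem:cut} requires. Without it the argument breaks down: if the class $\beta$ of the walk differs from $\delta$, then $\beta\neq 0$ (as $w(\beta)=1$) and $\beta,\delta$ are linearly independent, so by nondegeneracy there is a class $\xi$ with $\xi\cdot\beta=0$ and $w(\xi)=\xi\cdot\delta=1$, and intersection numbers give no reason for odd closed walks of class $\xi$ to meet the chain. On the projective plane every set is confined, since $H_1(\mathbb N_1)=\{0,\delta\}$.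

\begin{lemma}\label{lem:onesided}
Let $w\ne0$, let $B$ be confined, and suppose that a $B$-chain of size $p_0$ exists. Then $w^2=1$, and there is $X\subseteq B$ with $|X|\le p_0$, with $H-X$ bipartite, and with at most one pair of vertices of $X$ adjacent in $H$.
\end{lemma}

\begin{proof}
Take a $B$-chain $g_0,b_1,\dots,b_p,g_p$ of minimum size $p\le p_0$, and let $X=\{\pi(b_1),\dots,\pi(b_p)\}\subseteq B$. Its projection $\zeta$ is a closed walk in $L(B)$. The lift of $\zeta$ is not closed, so $w(\zeta)=1$ and $[\zeta]\ne0$. As $B$ is confined, $[\zeta]=\delta$, and $w^2=w(\delta)=1$ by \eqref{eq:square}. All edges of $\zeta$ join $X$ to $F$, so $H-X$ is bipartite by Lemma~\ref{lem:cut}.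

Suppose that $\pi(b_i),\pi(b_j)$ are adjacent in $H$ with $i<j$. Lift a joining edge so that it starts at $b_i$. Its other end is a white lift of $\pi(b_j)$, that is, $\sigma b_j$. Let $g\in\tilde F$ be the third vertex of a triangle of $\tilde G$ containing this edge. Then $g$ is adjacent to $b_i$, and $\sigma g$ is adjacent to $\sigma\sigma b_j=b_j$. So
\[
 g,\ b_i,\ g_i,\ b_{i+1},\ \dots,\ b_j,\ \sigma g
\]
is a $B$-chain of size $j-i+1$. By minimality $j-i+1\ge p$, so $(i,j)=(1,p)$. Hence $\{\pi(b_1),\pi(b_p)\}$ is the only pair in $X$ that can be adjacent.
\end{proof}

The shortcut is the point of the proof. An adjacency between two vertices of $X$ gives an edge from the chain to its image under $\sigma$, and this edge can be used to close up a shorter chain. Only the adjacency between the two ends gives nothing shorter; this is the pair of dashed edges in Figure~\ref{fig:belt}.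

If $w^2=0$, a curve of class $\delta$ lifts to a \emph{closed} curve, and adjacencies between this curve and its image under $\sigma$ can be excluded altogether. For example, in the grid $\mathbb Z_a\times\mathbb Z_b$ on the torus with $a\ge3$ odd and $b\ge4$ even, the set $X=\{(j\bmod 2,\,j):j\in\mathbb Z_b\}$ is independent. The closed zigzag curve through $X$ meets every closed walk of odd horizontal winding number, that is, every odd closed walk; so deleting $X$ leaves a bipartite graph.

\begin{lemma}\label{lem:twosided}
Let $w\ne0$ and $w^2=0$. Let $Y$ be a subgraph of $G$ containing a closed walk $\zeta$ with $[\zeta]=\delta$, and suppose that $B=N[Y]\cap V(H)$ is confined. Then there is an independent set $X\subseteq B$ of $H$ with $H-X$ bipartite.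
\end{lemma}

\begin{proof}
Since $w(\zeta)=\delta\cdot\delta=0$, the walk $\zeta$ lifts to a closed walk, which has positive length as $\delta\ne0$. By Lemma~\ref{lem:white} there is a closed walk $\tilde\zeta'$ alternating between black and $\tilde F$ whose projection has class $\delta$. Its black vertices project to a set $X\subseteq B$. Its edges project to edges joining $X$ and $F$, so $H-X$ is bipartite by Lemma~\ref{lem:cut}.

Suppose $\pi(b),\pi(b')\in X$ are adjacent in $H$, where $b,b'$ are black vertices of $\tilde\zeta'$. Then an edge over $H$ joins $b$ to the white lift $\sigma b'$ of $\pi(b')$. A part of $\tilde\zeta'$ from $b'$ to $b$, followed by this edge, runs from $b'$ to $\sigma b'$, and all its edges project into $L(B)$. So it projects to a closed walk in $L(B)$ with $w=1$. But $w(0)=0$ and $w(\delta)=w^2=0$, contradicting that $B$ is confined.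
\end{proof}

For Theorem~\ref{thm:A} it remains to find a \emph{small} confined set $B$ that admits a $B$-chain (if $w^2=1$) or has the form $N[Y]\cap V(H)$ with $Y$ containing a closed walk of class $\delta$ (if $w^2=0$). This is the only step in the proof of Theorem~\ref{thm:A} that uses the representativity.

\section{Thin curves from surface minors}\label{sec:minor}

\subsection{A collapsing map}

A graph $M$ embedded in $S$ is a \emph{surface minor} of a graph $G$ embedded in $S$ if an embedding equivalent to $M$ under a homeomorphism of $S$ arises from $G$ by deleting edges and vertices and contracting non-loop edges on the surface. We use the following theorem of Robertson and Seymour \cite{RS}; see also \cite[Sec.~5.9]{MT}.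

\begin{theorem}[Robertson--Seymour]\label{thm:RS}
Let $M$ be a graph embedded in a surface $S$ other than the sphere. There is $r(M)$ such that every graph embedded in $S$ with representativity at least $r(M)$ contains $M$ as a surface minor.
\end{theorem}

We turn the minor into a continuous map, so that homology can be transported.

\begin{lemma}\label{lem:collapse}
Let $M$ be a simple graph, cellularly embedded in $S$, and let the triangulation $G$ on $S$ contain $M$ as a surface minor. There are a subgraph $G_0\subseteq G$ and a continuous map $\varphi:S\to S$, homotopic to a homeomorphism, such that
\begin{itemize}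
\item[(i)] $\varphi^{-1}(M)=G_0$;
\item[(ii)] the preimage of each vertex of $M$ is a tree in $G_0$, and these trees contain all vertices of $G_0$;
\item[(iii)] $\varphi$ is injective outside the trees, and the edges of $G_0$ outside the trees are mapped bijectively to the edges of $M$.
\end{itemize}
\end{lemma}

\begin{proof}
The deletions may be performed first (deleting a vertex that has arisen by contraction amounts to deleting all vertices contracted to it), and the contracted edges form a forest, since only non-loops are contracted. So there are $G_0\subseteq G$ and disjoint trees in $G_0$ (possibly single vertices) containing all vertices of $G_0$ such that collapsing each tree to a point turns $G_0$ into a copy of $M$. Each tree has a closed disc $\Delta$ as regular neighborhood, and these discs can be chosen disjoint. There is a map $\Delta\to\Delta$ that is the identity on $\partial\Delta$, collapses the tree to an interior point, and maps the complement of the tree bijectively to the complement of this point. Using these maps on the discs and the identity elsewhere, we obtain $q:S\to S$ realizing the collapse: $M'=q(G_0)$ is a copy of $M$, and $q^{-1}(M')=G_0$. Two maps $\Delta\to\Delta$ that agree on $\partial\Delta$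 are homotopic relative to $\partial\Delta$, by convexity of a round disc, so $q$ is homotopic to the identity. Let $\varphi=h\circ q$, where $h$ is a homeomorphism of $S$ taking $M'$ to $M$.
\end{proof}

In particular $\varphi_*:H_1(S)\to H_1(S)$ is an isomorphism preserving intersection numbers. For a subgraph $Y_0\subseteq M$, the preimage $\varphi^{-1}(Y_0)$ is a subgraph of $G$: it consists of the trees over the vertices of $Y_0$ and the edges over the edges of $Y_0$.

\begin{lemma}\label{lem:lift}
Every closed walk of a subgraph $Y_0\subseteq M$ is homotopic in $S$ to the $\varphi$-image of a closed walk of $\varphi^{-1}(Y_0)$.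
\end{lemma}

\begin{proof}
Take the edges of $G_0$ over the edges of the walk. The relevant ends of two consecutive ones lie in the same tree; join them by a path in that tree. These paths are mapped to points.
\end{proof}

The map $\varphi$ is not controlled on edges of $G$ outside $G_0$, except that these edges cannot cross $G_0$. This is enough to confine neighborhoods.

\begin{lemma}[barrier lemma]\label{lem:barrier}
Let $C$ be a subgraph of $M$ and $e=xy$ an edge of $G$ with $\varphi(x)\notin C$. Then $\varphi(e\setminus\{y\})\cap C=\emptyset$. Hence $\varphi(e)$ lies in the closure of the component of $S\setminus C$ containing $\varphi(x)$.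
\end{lemma}

\begin{proof}
If $e\not\subseteq G_0$, the interior of $e$ misses $G_0=\varphi^{-1}(M)$, so its image misses $M$. If $e\subseteq G_0$, then $\varphi(e)$ is either the point $\varphi(x)$ or an edge of $M$ with end $\varphi(x)\notin C$; such an edge does not belong to $C$, so its interior misses $C$. The second statement follows since $\varphi(e\setminus\{y\})$ is connected.
\end{proof}

When we apply the lemma, we name a nonempty open connected region $U$, disjoint from $C$, whose frontier is contained in $C$. Such a region is a component of $S\setminus C$.

\subsection{The map $M$}\label{subsec:M}

\begin{lemma}\label{lem:simple}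
Every nonzero $\alpha\in H_1(S)$ is represented by a simple closed curve.
\end{lemma}

\begin{proof}
Represent $\alpha$ by a closed embedded $1$-manifold. If it has at least two components, a path joining two of them contains an arc whose ends lie on different components and whose interior misses the manifold. Surgery along a thin band around this arc merges the two components and changes the cycle by the boundary of the band, so the class stays the same. Iterate.
\end{proof}

For each nonzero $\alpha$ fix such a curve $c_\alpha$. A curve of class $\alpha$ in the minor is not enough: the trees over its vertices may be huge. We therefore want many disjoint parallel copies, one of which must have a small neighborhood. If $\alpha\cdot\alpha=0$, these are parallel curves in an annulus. If $\alpha\cdot\alpha=1$, no two curves of class $\alpha$ are disjoint. In this case we use two families in the M\"obius band: disjoint curves $D_j$ parallel to the boundary, which are homotopic to twice the core, and disjoint arcs $Q_i$ across the band. We choose a thin member of each family; half of $D_j$ together with part of $Q_i$ is then a closed curve of class $\alpha$.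

Fix an integer $N\ge6$ with $6/(N-4)\le\varepsilon$ and put $s_j=j/(N+1)$.
\begin{itemize}
\item \emph{If $\alpha\cdot\alpha=1$}, a neighborhood of $c_\alpha$ is a M\"obius band
\[
 \{(t,\theta):|t|\le1,\ \theta\in\mathbb R\}\,/\,(t,\theta)\sim(-t,\theta+1)
\]
with core $t=0$. Note that $|t|$ and $\theta$ mod $1$ are well defined. For $1\le j\le N$ let $D_j=\{|t|=s_j\}$, a closed curve, and $A_j=\{|t|\le s_j\}$. For $i\in\mathbb Z_N$ let $Q_i=\{\theta\equiv i/N \bmod 1,\ |t|\le s_N\}$, an arc with both ends on $D_N$. Let $M_\alpha=\bigcup_jD_j\cup\bigcup_iQ_i$.
\item \emph{If $\alpha\cdot\alpha=0$}, a neighborhood of $c_\alpha$ is an annulus $\{(t,\theta):-1\le t\le1,\ \theta\in\mathbb R/\mathbb Z\}$. For $1\le j\le N$ let $D_j=\{t=s_j\}$, and let $M_\alpha=\bigcup_jD_j$.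
\end{itemize}
By small isotopies of these neighborhoods put the finitely many $M_\alpha$ in mutually general position. Superpose them, making crossings vertices; add edges to make the result connected and cellular; subdivide to make it simple. The result is a map $M$ depending only on $S$ and $\varepsilon$, in which (after subdivision) each $M_\alpha$ and each of the corresponding sets $D_j$, $Q_i$ and $Q_i\cap A_j$ is a subgraph.

\section{Proof of Theorem \ref{thm:A}}\label{sec:proofA}

Let $R_A(S,\varepsilon)=r(M)$ with $M$ as in Section~\ref{subsec:M}, and let $n=|G|$. If $w=0$, take $X=\emptyset$. Let $w\ne0$. By Theorem~\ref{thm:RS}, $G$ contains $M$ as a surface minor; let $\varphi$ be the map of Lemma~\ref{lem:collapse} and put $\alpha=\varphi_*(\delta)$. Since $\varphi_*$ is an isomorphism preserving intersection numbers, $\alpha\ne0$ and $\alpha\cdot\alpha=\delta\cdot\delta=w^2$. We use the part $M_\alpha$ of $M$ and its coordinates.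

\subsection{The case $w^2=1$ (M\"obius band)}

\emph{(1) A thin $D_j$.} Let $2\le j\le N-1$. Apply Lemma~\ref{lem:barrier} with $C=D_{j-1}\cup D_{j+1}$ and the region $\{s_{j-1}<|t|<s_{j+1}\}$, an open annulus containing $D_j$. It gives
\[
 \varphi(N[\varphi^{-1}(D_j)])\subseteq\{s_{j-1}\le|t|\le s_{j+1}\}.
\]
So each vertex of $G$ lies in at most three of the sets $N[\varphi^{-1}(D_j)]$. Averaging over the $N-3$ values $j\in\{2,\dots,N-2\}$, we find one with $|N[\varphi^{-1}(D_j)]|\le 3n/(N-3)$. Fix it.

\emph{(2) A thin $Q_i$.} Apply Lemma~\ref{lem:barrier} with $C=D_N\cup Q_{i-1}\cup Q_{i+1}$ and the region $\{|t|<s_N,\ \theta\in(\frac{i-1}N,\frac{i+1}N)\bmod 1\}$. This is an open rectangle, since $N\ge6$, and it contains $Q_i\cap A_{N-1}$. We obtain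
\[
 \varphi(N[\varphi^{-1}(Q_i\cap A_{N-1})])\subseteq\{|t|\le s_N,\ \theta\in[\tfrac{i-1}N,\tfrac{i+1}N]\bmod1\}.
\]
Each vertex of $G$ lies in at most three of these $N$ sets, so some $i\in\mathbb Z_N$ has $|N[\varphi^{-1}(Q_i\cap A_{N-1})]|\le3n/N$. Fix it.

\emph{(3) An edge advances by at most one layer.} If $\varphi(x)\in A_l$ and $l<N$, then $\varphi(e)\subseteq A_{l+1}$ for every edge $e$ of $G$ at $x$. This is Lemma~\ref{lem:barrier} with $C=D_{l+1}$ and the region $\{|t|<s_{l+1}\}$.

Now let
\[
 Y_0=D_j\cup(Q_i\cap A_j),\qquad Y=\varphi^{-1}(Y_0),\qquad B=N[Y]\cap V(H).
\]
Since $j\le N-1$, (1) and (2) give $|B|\le\frac{3n}{N-3}+\frac{3n}N\le\frac{6n}{N-3}\le\varepsilon n$.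

\emph{$B$ is confined.} We have $\varphi(V(Y))\subseteq A_j$. By (3), $\varphi(N[Y])\subseteq A_{j+1}$ and then $\varphi(L(B))\subseteq A_{j+2}\subseteq A_N$; here we use $j\le N-2$. So a closed walk in $L(B)$ is mapped into the M\"obius band $A_N$, whose first homology is generated by its core, a curve of class $\alpha$. Its image has class $0$ or $\alpha$; as $\varphi_*$ is an isomorphism taking $\delta$ to $\alpha$, the walk has class $0$ or $\delta$.

\emph{There is a $B$-chain.} Start at $(-s_j,\frac iN)$, follow $Q_i\cap A_j$ to $(s_j,\frac iN)$, then follow $D_j$ along $t=s_j$ to $(s_j,\frac iN+1)\sim(-s_j,\frac iN)$. This is a closed walk of $Y_0$. Scaling $t$ down to $0$ is compatible with the identification, so the walk is homotopic to $c_\alpha$. By Lemma~\ref{lem:lift}, $Y$ contains a closed walk $\zeta$ with $\varphi_*[\zeta]=\alpha$, that is, $[\zeta]=\delta$, and so $w(\zeta)=\delta\cdot\delta=1$. If $\zeta$ contains a vertex $f\in F$, base it at $f$. Otherwise choose a vertex $y$ of $\zeta$ and an edge from $y$ to a vertex $f\in F$, base $\zeta$ at $y$, and replace it by the closed walk that goes from $f$ to $y$ along this edge, follows $\zeta$, and returns to $f$ along the same edge; this does not change $w(\zeta)$.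 A lift of this walk runs from a lift $\tilde f$ of $f$ to $\sigma\tilde f$, and all its black or white vertices project into $Y$. Apply Lemma~\ref{lem:white}. The resulting walk from $\tilde f$ to $\sigma\tilde f$ alternates between $\tilde F$ and black, and each of its black vertices either is a vertex of the lift or a neighbor of a white vertex of the lift, hence projects into $N[Y]\cap V(H)=B$. As $\tilde f\ne\sigma\tilde f$, this is a $B$-chain.

Lemma~\ref{lem:onesided} gives $X\subseteq B$ with $H-X$ bipartite and at most one adjacent pair, and $|X|\le|B|\le\varepsilon n$. Note the division of labor: $|X|$ is small because $B$ is, whatever the size of the chain, and $X$ is almost independent because the chain is a shortest $B$-chain.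

\subsection{The case $w^2=0$ (annulus)}

For $2\le j\le N-1$, Lemma~\ref{lem:barrier} with $C=D_{j-1}\cup D_{j+1}$ and the region $\{s_{j-1}<t<s_{j+1}\}$ gives
\[
 \varphi(N[\varphi^{-1}(D_j)])\subseteq\{s_{j-1}\le t\le s_{j+1}\}.
\]
So each vertex of $G$ lies in at most three of these sets, and averaging over the $N-4$ values $j\in\{3,\dots,N-2\}$ we find one with $|N[\varphi^{-1}(D_j)]|\le3n/(N-4)\le\varepsilon n$. Put $Y=\varphi^{-1}(D_j)$ and $B=N[Y]\cap V(H)$.

The vertices of $B$ are mapped into the open region $\{s_{j-2}<t<s_{j+2}\}$. By Lemma~\ref{lem:barrier} with $C=D_{j-2}\cup D_{j+2}$, $\varphi(L(B))$ lies in the annulus $\{s_{j-2}\le t\le s_{j+2}\}$, whose first homology is generated by a curve of class $\alpha$. Since $\varphi_*$ is an isomorphism taking $\delta$ to $\alpha$, the set $B$ is confined. By Lemma~\ref{lem:lift}, $Y$ contains a closed walk whose $\varphi$-image is homotopic to $D_j$; its class is $\delta$. Lemma~\ref{lem:twosided} gives an independent set $X\subseteq B$ with $H-X$ bipartite, and $|X|\le|B|\le\varepsilon n$. \qed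

\section{A lower bound: proof of Theorem \ref{thm:C}}\label{sec:lower}

In this section $G$ is any even triangulation of a surface $S$ other than the sphere, not necessarily a face subdivision. Recall that on such a surface a simple closed curve is essential if and only if it is noncontractible, and that the fundamental group of a connected graph is generated by conjugates of its cycles. In particular, if a closed walk is noncontractible in $S$, the subgraph formed by its edges contains a cycle that is noncontractible in $S$.

The idea is that a set $Y$ too small to contain half of the vertices of a noncontractible cycle can be enclosed in discs. Outside the discs the $3$-coloring of $G-Y$ still sees all of $\pi_1(S)$.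

Let $G$ be non-$3$-colorable, let $G-Y$ be $3$-colorable, let $r=\mathrm{rep}(G)$, and suppose $2|Y|<r$. Let $\Gamma$ be the union of the closed triangles that meet $Y$, and let $K$ be a component of $\Gamma$.

\medskip\noindent\emph{Every closed curve in $K$ is contractible in $S$.} It is homotopic to a closed walk in the $1$-skeleton of $K$. Each edge of $K$ either has an end in $Y$ or is the side $zz'$ of a triangle $zyz'$ with $y\in Y$. In the latter case replace it by $z,y,z'$. So we may assume that all edges of the walk have an end in $Y$. If the walk is noncontractible, its edges contain a noncontractible cycle $Z$. Every edge of $Z$ has an end in $Y$ and every vertex of $Z$ lies on two edges of $Z$, so the length of $Z$ is at most $2|Y|<r$. Push each edge of $Z$ slightly into an incident face, keeping its ends fixed. This gives an essential simple closed curve meeting $G$ in fewer than $r$ points, a contradiction.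

\medskip\noindent\emph{Enclosing $\Gamma$ in discs.} Let $N_1,\dots,N_p$ be disjoint regular neighborhoods of the components of $\Gamma$. Each boundary circle of $N_i$ is contractible, so it bounds a disc. The rest of $N_i$ is connected and misses the circle, so this disc either contains $N_i$ or meets $N_i$ only in the circle. If the latter held for all boundary circles of $N_i$ (possibly there are none), then $S$ would be $N_i$ with discs attached, and $\pi_1(N_i)\to\pi_1(S)$ would be both onto and trivial; so $S$ would be a sphere. Hence $N_i$ lies in a disc $\Delta_i$ with $\partial\Delta_i\subseteq\partial N_i$.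

Any two of these discs are disjoint or nested. Indeed, their boundaries are disjoint. If $\partial\Delta_2\cap\Delta_1=\emptyset$, then $\Delta_1$ lies inside $\Delta_2$ or is disjoint from it. Otherwise $\partial\Delta_2$ lies in the interior of $\Delta_1$ and bounds a disc $\Delta'\subseteq\Delta_1$. If $\Delta'\neq\Delta_2$, then $\Delta'$ and $\Delta_2$ lie on different sides of their common boundary and form a sphere, which would be all of $S$. So $\Delta_2=\Delta'\subseteq\Delta_1$.

The maximal discs $\Delta_i$ are therefore disjoint. Removing their interiors leaves a connected set $\Sigma\subseteq S\setminus\Gamma$. Since $S$ arises from $\Sigma$ by attaching discs, $\pi_1(\Sigma)\to\pi_1(S)$ is onto.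

\medskip\noindent\emph{Monodromy.} Given a bijection from the vertices of a triangle to $\{1,2,3\}$, transport it across an edge to the adjacent triangle by keeping the values on the common edge. Transport around a vertex is trivial, because all degrees are even. So transport along generic loops (avoiding vertices and crossing edges transversally) defines a homomorphism $\rho:\pi_1(S)\to S_3$ into the symmetric group. The triangulation $G$ is $3$-colorable if and only if $\rho$ is trivial: a $3$-coloring is invariant under transport, and if $\rho$ is trivial, the bijections on all triangles fit together to a $3$-coloring. Now a generic loop in $\Sigma$ passes only through triangles disjoint from $Y$, and transport between these agrees with the $3$-coloring of $G-Y$. So $\rho$ is trivial on all loops in $\Sigma$, hence on $\pi_1(S)$, and $G$ is $3$-colorable. This contradicts the hypothesis and proves $|Y|\ge\frac12 r$.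

\medskip
For the last statement, let $c$ be a $5$-coloring with $|c^{-1}(5)|=1$ of a $5$-chromatic $G$. Then $Y=c^{-1}(\{4,5\})$ has $|c^{-1}(4)|+1$ vertices, and $G-Y$ is $3$-colorable while $G$ is not. This gives the bound. As $5$-chromatic even triangulations of arbitrarily large representativity exist on each $\mathbb N_k$ (see Section~\ref{sec:order}), no constant can replace $\varepsilon|G|$. \qed

\section{The order of $R(k,\varepsilon)$: proof of Corollary \ref{cor:order}}\label{sec:order}

We need $5$-chromatic examples with $|G|$ quadratic in $\mathrm{rep}(G)$. By (b) it suffices to find $4$-chromatic quadrangulations, and for these the following obstruction is convenient.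

\begin{lemma}\label{lem:integral}
Let $w\in H^1(S)$ be the reduction mod $2$ of an integral class. Then $w^2=0$.
\end{lemma}

\begin{proof}
Let $u:H_1(S;\mathbb Z)\to\mathbb Z$ reduce to $w$, let $\delta$ be dual to $w$, and suppose $\delta\cdot\delta=w^2=1$. By Lemma~\ref{lem:simple}, $\delta$ is represented by a simple closed curve $c$. It is one-sided; let $A$ be a M\"obius band neighborhood of it and $S'$ the closure of $S\setminus A$. The boundary circle of $A$ is homologous in $A$ to $\pm2c$, and $u(c)\equiv w(c)=\delta\cdot\delta=1$ mod $2$, so $u(\partial A)\equiv 2$ mod $4$. On the other hand, closed curves in $S'$ are disjoint from $c$, so $w$ vanishes on them and $u$ takes only even values on them. Hence $u/2$ is a homomorphism $H_1(S';\mathbb Z)\to\mathbb Z$. Its reduction mod $2$ factors through $H_1(S';\mathbb Z_2)$, where the class of $\partial S'=\partial A$ is zero, so it vanishes on $\partial A$. Thus $u(\partial A)\equiv0$ mod $4$, a contradiction.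
\end{proof}

\noindent\emph{Construction.} Let $w\in H^1(\mathbb N_k)$ be dual to the class of a one-sided simple closed curve (the core of a cross-cap); then $w^2=1$. Choose a simplicial triangulation of $\mathbb N_k$ and a $\{0,1\}$-valued cocycle $z$ on it representing $w$. Each triangle has $0$ or $2$ edges with $z=1$. Subdivide once each edge with $z=0$. The triangles with two edges $z=1$ become $4$-cycles and the others become hexagons; split each hexagon by an edge from an original vertex to the opposite subdivision vertex, into two $4$-cycles. No parallel edges arise: a splitting edge at a subdivision vertex goes to a vertex opposite to the subdivided edge, and the two triangles at an edge of a simplicial triangulation have different opposite vertices. We obtain a simple quadrangulation $H_0$. An original edge with $z=1$ has length $1$ in $H_0$ and one with $z=0$ has length $2$, so $w_{H_0}=w$.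

For odd $m\ge3$ let $H_m$ arise from $H_0$ by subdividing each quadrilateral into an $m\times m$ grid. As $m$ is odd, $w_{H_m}=w$. Let $G_m$ be the face subdivision of $H_m$, an even triangulation. Let $\phi$ be the number of faces of $H_0$. Then $H_m$ has $m^2\phi$ faces and $2m^2\phi$ edges, and by Euler's formula
\[
 |G_m|=2m^2\phi+2-k .
\]

\noindent\emph{Representativity.} Make each face of $H_0$ a unit square and let $s_0>0$ be the length of a shortest noncontractible loop. The triangles of $G_m$ have diameter $1/m$. An essential simple closed curve meeting $G_m$ in $r$ points consists of $r$ arcs, each in a closed triangle; straightening each arc inside its triangle gives a homotopic loop of length at most $r/m$. So $\mathrm{rep}(G_m)\ge s_0m$.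

\medskip\noindent\emph{$G_m$ is $5$-chromatic for large odd $m$.} Suppose $c:V(H_m)\to\mathbb Z_3$ is a proper coloring. For each oriented edge $xy$ let $d(x,y)\in\{1,-1\}$ with $d(x,y)\equiv c(y)-c(x)$ mod $3$. The sum of $d$ around a face is divisible by $3$, even, and at most $4$ in absolute value, so it is $0$. Thus $d$ is an integral cocycle whose reduction mod $2$ is $1$ on every edge, that is, represents $w$. This contradicts $w^2=1$ by Lemma~\ref{lem:integral}. So $H_m$ is not $3$-colorable. If $m$ is large, then $\mathrm{rep}(G_m)\ge R_A(\mathbb N_k,1)$, and Theorem~\ref{thm:A} with $\varepsilon=1$ gives a $4$-coloring of $H_m$: use two colors on $H_m-X$ and, if $X$ contains an adjacent pair $v,v'$, a third color on $X\setminus\{v\}$ and a fourth on $v$; otherwise use a third color on $X$. So $H_m$ is $4$-chromatic. If also $s_0m\ge R_0(k)$, fact (b) with $H'=H=H_m$ shows that $G_m$ is $5$-chromatic. Fix $m_0\ge\max\{3,4/s_0\}$, depending on $k$ only, such that $G_m$ is $5$-chromatic for all odd $m\ge m_0$.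

\medskip\noindent\emph{Conclusion.} Let $R$ be valid for $(k,\varepsilon)$, and let $m\ge m_0$ be the least odd number with $s_0m\ge R$. Since $\mathrm{rep}(G_m)\ge s_0m\ge R$, there is a coloring of $G_m$ with $|c^{-1}(5)|=1$ and $|c^{-1}(4)|\le\varepsilon|G_m|$, and Theorem~\ref{thm:C} gives
\[
 \tfrac12s_0m-1\ \le\ \varepsilon|G_m|\ \le\ \varepsilon(2\phi m^2+1)\ \le\ 3\varepsilon\phi m^2 .
\]
As $m\ge4/s_0$, the left side is at least $\frac14s_0m$. Hence $m\ge c/\varepsilon$ with $c=s_0/(12\phi)$, which depends on $k$ only. If $\varepsilon<\varepsilon_k$ with $\varepsilon_k=c/(m_0+2)$, then $m-2$ is an odd number greater than $m_0$, so minimality of $m$ gives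
\[
 R>s_0(m-2)\ge \tfrac12 s_0m\ge\frac{s_0c}{2\varepsilon},
\]
where $m-2\ge m/2$ since $m\ge4$. This proves Corollary~\ref{cor:order} with $c_k=s_0c/2$. \qed

\section{The projective plane: proof of Theorem \ref{thm:D}}\label{sec:pp}

On the projective plane every set is confined, so Lemma~\ref{lem:onesided} applies with $B=V(H)$, and only a short $V(H)$-chain is needed. It comes from the following theorem of Lins \cite{Lins}.

\begin{theorem}[Lins]\label{thm:Lins}
In an Eulerian graph embedded in the projective plane, the maximum number of pairwise edge-disjoint noncontractible circuits equals the minimum number of edge crossings (with multiplicity) of a noncontractible closed curve avoiding the vertices.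
\end{theorem}

Let $\mathrm{Med}$ be the medial graph of $G$. Its vertices are the edges of $G$, and it has one edge for each corner of a triangle, joining the two edges of $G$ at that corner. It is $4$-regular, since each edge of $G$ belongs to two corners in each of its two triangles. By Euler's formula $G$ has $3n-3$ edges, so $\mathrm{Med}$ has $6n-6$ edges. The faces of $\mathrm{Med}$ correspond to the vertices and the faces of $G$, and each edge of $\mathrm{Med}$ separates a face of vertex type from a face of face type.

\medskip\noindent\emph{A short circuit.} Let a noncontractible closed curve avoiding the vertices of $\mathrm{Med}$ cross its edges $q$ times. Recording the faces it visits, we see that it is homotopic to a closed walk of length $q$ in the vertex--face incidence graph of $G$ (the bipartite graph with a vertex at each vertex of $G$ and in each face of $G$, and with an edge for each corner). The edges of this walk contain a noncontractible cycle, which has at most $q$ edges and hence passes through at most $q/2$ vertices of $G$. As a simple closed curve it is essential and meets $G$ only in these vertices. So $q\ge2r$. By Theorem~\ref{thm:Lins}, $\mathrm{Med}$ has $2r$ edge-disjoint noncontractible circuits,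 and the shortest of them has length
\[
 \ell\le\frac{6n-6}{2r}=\frac{3n-3}r .
\]

\medskip\noindent\emph{From the circuit to a chain.} Write this circuit as $e_0,e_1,\dots,e_\ell=e_0$, where $e_i\in E(G)$ and $e_i,e_{i+1}$ are two edges of one triangle. Of two edges of a triangle at least one contains the vertex of that triangle in $F$. So we may choose the starting point such that $e_0$ contains some $f\in F$. Since $H$ is not bipartite, $w\ne0$, and as $\pi_1(\mathbb N_1)=\mathbb Z_2$, $w$ equals $1$ on the noncontractible circuit. So the circuit lifts to $\tilde e_0,\tilde e_1,\dots,\tilde e_\ell=\sigma\tilde e_0$ in the cover of Section~\ref{sec:cover}. Each edge of $\tilde G$ has a non-white end. Choose a non-white end $x_i$ of $\tilde e_i$ for every $i$, with $x_0=\tilde f$, the lift of $f$ on $\tilde e_0$, and $x_\ell=\sigma\tilde f$. Since $\tilde e_i,\tilde e_{i+1}$ are edges of one triangle, $x_i$ and $x_{i+1}$ are non-white vertices of this triangle, hence equal or adjacent. Dropping repetitions, we get a walk of length at most $\ell$ from $\tilde f$ to $\sigma\tilde f$ without white vertices. It alternates between $\tilde F$ and black, so it is a $V(H)$-chain, of some size $p_0$ with $2p_0\le\ell$.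

Lemma~\ref{lem:onesided} with $B=V(H)$ yields $X$ with $H-X$ bipartite, with at most one adjacent pair, and with
\[
 |X|\le p_0\le\frac\ell2\le\frac{3n-3}{2r}.
\]

\medskip\noindent\emph{The coloring.} Let $G$ be a $5$-chromatic even triangulation on $\mathbb N_1$ with $r\ge R_0(1)$. By (b), $G$ is the face subdivision of an even-sided map $H$. This $H$ is not bipartite, as otherwise $G$ would be $3$-colorable. Take $X$ as above. As in the proof of Theorem~\ref{thm:main}, $X$ contains exactly one adjacent pair, and the coloring constructed there has $|c^{-1}(4)|=|X|-1\le\frac{3n-3}{2r}-1$. The lower bound is Theorem~\ref{thm:C}. If $r\ge3/(2\varepsilon)$, then $|c^{-1}(4)|\le\frac{3n}{2r}\le\varepsilon n$, so $\max\{R_0(1),3/(2\varepsilon)\}$ is valid for $(1,\varepsilon)$. \qed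

\begin{thebibliography}{9}

\bibitem{source}
\emph{Coloring of locally planar graphs with one color class small},
\texttt{https://ajc.maths.uq.edu.au/pdf/67/ajc\_v67\_p101.pdf}.

\bibitem{Lins}
Lins, \emph{J. Combin. Theory Ser. B} \textbf{30} (1981) 253--262.

\bibitem{MT}
Mohar and Thomassen, \emph{Graphs on Surfaces}, Sec.~5.9.

\bibitem{RS}
Robertson and Seymour, Graph Minors VII, \emph{J. Combin. Theory Ser. B} \textbf{45} (1988) 212--254.

\end{thebibliography}

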